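\title{The smallest fibers in the Boolean lattice have size $\Theta(2^{n/2})$}

\begin{abstract}
A fiber in an ordered set is a subset that meets every maximal antichain. We show that the minimum size $f(n)$ of a fiber in the lattice of subsets of an $n$-element set is $\Theta(2^{n/2})$, and that for $n\ge 8$ it is at least $\frac23$ of the value $2^{\lceil n/2\rceil}+2^{\lfloor n/2\rfloor}-1$ conjectured by Lonc and Rival. The proof attaches a maximal antichain to each pair of binary linear subspaces $V\subset V'$ of consecutive dimensions. For a random pair of dimension about $n/2$, each fixed set lies in the antichain with probability $O(2^{-n/2})$.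
\end{abstract}

\section{Fibers in the Boolean lattice}

An \emph{antichain} in a finite ordered set is a set of pairwise incomparable elements. It is \emph{maximal} if no further element can be added, that is, if every element of the ordered set is comparable or equal to one of its members. A \emph{fiber} is a subset that meets every maximal antichain. Let $B_n$ be the Boolean lattice of all subsets of $[n]=\{1,\dots,n\}$, ordered by inclusion, and let $f(n)$ be the minimum size of a fiber in $B_n$. We consider the following problem, posed in \cite{MFO}.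

\begin{quote}
Is there a constant $c$ with $f(n)=\Theta(c^n)$, that is, with $f(n)/c^n$ bounded above and below by positive constants? If so, determine $c$.
\end{quote}

There is one obvious source of fibers. Fix $A\subseteq[n]$ and let $\mathcal F_A$ be the family of all subsets and all supersets of $A$. A maximal antichain has a member comparable or equal to $A$, and this member lies in $\mathcal F_A$; so $\mathcal F_A$ is a fiber. It has $2^{|A|}+2^{n-|A|}-1$ members, and $|A|=\lceil n/2\rceil$ gives
\begin{equation}\label{eq:upper}
f(n)\le 2^{\lceil n/2\rceil}+2^{\lfloor n/2\rfloor}-1\le \tfrac{3}{\sqrt2}\,2^{n/2}.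
\end{equation}
For the second inequality, the middle term is $2\cdot 2^{n/2}-1$ for even $n$ and $3\cdot 2^{(n-1)/2}-1$ for odd $n$.

Lower bounds come most simply from pairwise disjoint maximal antichains, since a fiber needs a separate member in each. Write $12$ for $\{1,2\}$, and so on. The families $\{\emptyset\}$ and $\{[n]\}$ are maximal antichains, so every fiber contains $\emptyset$ and $[n]$, and $f(1)=2$. For $n=2$ add $\{1,2\}$, the antichain of the two singletons, to get $f(2)\ge3$. For $n=3$ add $\{1,23\}$, $\{2,13\}$, $\{3,12\}$ to get $f(3)\ge5$. In all three cases the first inequality in \eqref{eq:upper} is an equality, and one is led to guess $c=\sqrt2$. Lonc and Rival conjectured that $\mathcal F_A$ with $|A|=\lceil n/2\rceil$ is a smallest fiber; we call its size $2^{\lceil n/2\rceil}+2^{\lfloor n/2\rfloor}-1$ the \emph{Lonc--Rival value}. Duffus, Sands and Winkler showed that every fiber has size $\Omega((5/4)^n)$. We prove that $c=\sqrt2$.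

\begin{theorem}\label{thm:order}
For every $n\ge1$,
\[
\tfrac12\,2^{n/2}\le f(n)\le 2^{\lceil n/2\rceil}+2^{\lfloor n/2\rfloor}-1\le\tfrac3{\sqrt2}\,2^{n/2}.
\]
Hence $f(n)=\Theta(c^n)$ with $c=\sqrt2$. More precisely, $f(n)\ge\dfrac{2^n-1}{2^d+2^{n-d-1}}$ for every $0\le d\le n-1$.
\end{theorem}

The lower bound follows from a trade-off: a fiber with few small members must have many large ones.

\begin{theorem}\label{thm:tradeoff}
If $\mathcal F$ is a fiber in $B_n$ and $0\le d\le n-1$, then
\[
2^{n-d-1}\,\bigl|\{x\in\mathcal F:|x|\le d+1\}\bigr|+2^d\,\bigl|\{x\in\mathcal F:|x|\ge d\}\bigr|\ge 2^n-1 .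
\]
\end{theorem}

A finer analysis of the same construction improves the constant.

\begin{theorem}\label{thm:constant}
For odd $n\ge9$ we have $f(n)\ge 2^{(n+1)/2}+2$. For even $n\ge8$ we have $f(n)\ge\lceil 2^{n/2+2}/3\rceil+2$. Hence $f(n)$ is at least $\frac23$ of the Lonc--Rival value for all $n\ge8$.
\end{theorem}

We do not settle the exact conjecture. All our lower bounds come from averaging, and so they apply to a relaxation. A \emph{fractional fiber} is a function $\mu\colon B_n\to[0,\infty)$ with $\mu(\mathcal M)\ge1$ for every maximal antichain $\mathcal M$, where $\mu(\mathcal A)=\sum_{x\in\mathcal A}\mu(x)$. The indicator function of a fiber is an example.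

\begin{theorem}\label{thm:fractional}
Let $\mu$ be a fractional fiber in $B_n$.
\begin{itemize}
\item[(a)] For $0\le d\le n-1$,
\[
2^{n-d-1}\mu(\{x:|x|\le d+1\})+2^d\mu(\{x:|x|\ge d\})\ge2^n-1 .
\]
\item[(b)] $\mu(B_n)\ge(2^n-1)/(2^d+2^{n-d-1})$ for $0\le d\le n-1$, and $\mu(B_n)\ge\frac12\,2^{n/2}$.
\item[(c)] If $n=2d+1\ge9$, then $\mu(B_n)\ge 2^{d+1}-2^{-d}+2$. If $n=2m\ge8$, then $\mu(B_n)\ge\frac13\,2^{m+2}-\frac43\,2^{-m}+2$.
\end{itemize}
\end{theorem}

Applied to indicator functions, part (a) is Theorem~\ref{thm:tradeoff}, and part (b) together with \eqref{eq:upper} is Theorem~\ref{thm:order}. These two parts are proved in Section~\ref{sec:random}. Part (c) is proved in Section~\ref{sec:minimal}, where Theorem~\ref{thm:constant} is obtained from it by rounding.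

\section{Averaging and cuts}\label{sec:cuts}

Disjoint maximal antichains are more than a lower bound requires; it is enough that no set lies in a large fraction of the antichains used.

\begin{lemma}\label{lem:average}
Let $\mathcal M$ be a random maximal antichain in $B_n$, with any distribution, and let $\mu$ be a fractional fiber. Then $\sum_{x\in B_n}\mu(x)\Pr(x\in\mathcal M)\ge1$.
\end{lemma}

\begin{proof}
The sum is the expectation of $\mu(\mathcal M)$, and $\mu(\mathcal M)\ge1$ always.
\end{proof}

So if $\Pr(x\in\mathcal M)\le\varepsilon$ for all $x$, then $\mu(B_n)\ge1/\varepsilon$. We want $\varepsilon$ of order $2^{-n/2}$. Since $\sum_x\Pr(x\in\mathcal M)$ is the expected size of $\mathcal M$, this asks for two things: maximal antichains with only $O(2^{n/2})$ members, and a distribution that spreads them over $B_n$. The $n+1$ levels $\{x:|x|=k\}$ are spread perfectly but are far too large; they give $f(n)\ge n+1$.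

Maximality is a condition on all $2^n$ sets, and the following device turns it into a partition condition. An \emph{up-set} is a family closed under taking supersets, a \emph{down-set} one closed under taking subsets. A \emph{cut} is a partition of $B_n$ into an up-set $\mathcal U$ and a down-set $\mathcal D$. For a family $\mathcal A$, let $\operatorname{Min}\mathcal A$ and $\operatorname{Max}\mathcal A$ be the families of its inclusion-minimal and inclusion-maximal members.

\begin{lemma}\label{lem:cut}
For every cut $(\mathcal U,\mathcal D)$, the family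
\[
\mathcal M=\operatorname{Min}\mathcal U\;\cup\;\{z\in\operatorname{Max}\mathcal D:\ z\not\subseteq y\text{ for all }y\in\operatorname{Min}\mathcal U\}
\]
is a maximal antichain.
\end{lemma}

\begin{proof}
Each of the two parts is an antichain. Let $y$ be in the first part and $z$ in the second. If $y\subseteq z$, then $z\in\mathcal U\cap\mathcal D$, which is empty; and $z\subseteq y$ is excluded by definition. So $\mathcal M$ is an antichain. Now let $x\subseteq[n]$. If $x\in\mathcal U$, then $x$ contains a member of $\operatorname{Min}\mathcal U$. If $x\in\mathcal D$, then $x\subseteq z$ for some $z\in\operatorname{Max}\mathcal D$, and either $z\in\mathcal M$ or $x\subseteq z\subseteq y$ for some $y\in\operatorname{Min}\mathcal U$. In each case $x$ is comparable or equal to a member of $\mathcal M$.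
\end{proof}

Disjointness of $\mathcal U$ and $\mathcal D$ gave the antichain property, and covering gave maximality. What we use afterwards is the inclusion $\mathcal M\subseteq\operatorname{Min}\mathcal U\cup\operatorname{Max}\mathcal D$: a small maximal antichain arises from any cut in which both sides have few generators.

\begin{example}\label{ex:matching}
Let $n=2m\ge4$, and split $[n]$ into the pairs $\{1,2\},\{3,4\},\dots$. A \emph{transversal} is a set with exactly one point in each pair. Let $\mathcal U$ consist of the sets that contain a pair. A set that contains no pair misses a point of each pair, so the complementary family $\mathcal D$ consists of the sets disjoint from some transversal. The members of $\operatorname{Max}\mathcal D$ are the complements of transversals, which are again the transversals. Lemma~\ref{lem:cut} gives a maximal antichain with $m+2^m$ members, the pairs and the transversals.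
\end{example}

This antichain has the right size. To spread it, one can apply a random permutation of $[n]$, but permutations preserve cardinality: a fixed $2$-element set is one of the $m$ pairs with probability $m/\binom{2m}{2}=1/(2m-1)$, far above $2^{-n/2}$. We need a supply of cuts on which a larger group acts, one that moves small sets to large ones. The general linear group over $\mathbb F_2$ is such a group. It does not preserve inclusion, so it does not act on antichains; but it acts on subspaces, and we now build cuts from subspaces.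

\section{A cut for each flag}\label{sec:flags}

Identify a subset of $[n]$ with its indicator vector in $\mathbb F_2^n$. Then $0=\emptyset$, the sum $x+y$ is the symmetric difference, and the standard bilinear form is $\langle x,y\rangle=|x\cap y|\bmod2$. Put $\bar x=[n]\setminus x$ and $L_x=\{v:v\subseteq x\}$, a subspace of dimension $|x|$. For a subspace $A$ let $A^\perp=\{y:\langle y,v\rangle=0\text{ for all }v\in A\}$. A nonzero vector may be orthogonal to itself, but the form is nondegenerate, so the usual rules hold for subspaces $A,B$: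
\begin{equation}\label{eq:linalg}
\dim A^\perp=n-\dim A,\qquad A^{\perp\perp}=A,\qquad (A\cap B)^\perp=A^\perp+B^\perp .
\end{equation}
The third rule follows from the second and from $(A^\perp+B^\perp)^\perp=A^{\perp\perp}\cap B^{\perp\perp}$. Also $L_x^\perp=L_{\bar x}$, and $\dim(A\cap B)\ge\dim A+\dim B-n$.

A \emph{flag of rank $e$}, for $1\le e\le n$, is a pair of subspaces $E'\subset E$ of dimensions $e-1$ and $e$. Over $\mathbb F_2$ the difference $E\setminus E'$ is a single coset of $E'$; it has $2^{e-1}$ elements and does not contain $0$.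

Fix $0\le d\le n-1$ and a flag $V\subset V'$ of rank $d+1$. By \eqref{eq:linalg}, $V'^\perp\subset V^\perp$ is a flag of rank $n-d$. Put
\[
W=V'\setminus V,\qquad Y=V^\perp\setminus V'^\perp,\qquad |W|=2^d,\quad |Y|=2^{n-d-1}.
\]
Choose $a\in W$. Then $W=a+V$, and since $V'$ is spanned by $V$ and $a$, we have $Y=\{y\in V^\perp:\langle a,y\rangle=1\}$. For $y\in Y$ and $w=a+u$ with $u\in V$,
\begin{equation}\label{eq:odd}
\langle y,w\rangle=\langle y,a\rangle+\langle y,u\rangle=1 :
\end{equation}
every member of $Y$ meets every member of $W$ in an odd number of points. Define an up-set and a down-set by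
\[
\mathcal U=\{x: x\supseteq y\text{ for some }y\in Y\},\qquad \mathcal D=\{x: x\cap w=\emptyset\text{ for some }w\in W\}.
\]
Example~\ref{ex:matching} is the case where $V$ is spanned by the pairs and $a=\{1,3,\dots,2m-1\}$: there $W$ is the family of transversals, $V^\perp=V$, and $Y$ consists of the unions of an odd number of pairs. The whole argument is already visible for $n=3$.

\begin{example}\label{ex:three}
Let $n=3$ and $d=1$. Take $V=\{\emptyset,12\}$ and $V'=\{\emptyset,12,13,23\}$, so $W=\{13,23\}$. Then $V^\perp=\{\emptyset,12,3,123\}$, $V'^\perp=\{\emptyset,123\}$ and $Y=\{12,3\}$. We find $\mathcal U=\{3,12,13,23,123\}$ and $\mathcal D=\{\emptyset,1,2\}$, a cut. Both members $1,2$ of $\operatorname{Max}\mathcal D$ lie below $12\in\operatorname{Min}\mathcal U$ and are discarded, as they must be, so $\mathcal M=\{3,12\}$. For $V=\{\emptyset,123\}$ and $V'=\{\emptyset,123,1,23\}$ we get $W=\{1,23\}$, $Y=\{12,13\}$, $\mathcal U=\{12,13,123\}$, $\mathcal D=\{\emptyset,1,2,3,23\}$ and $\mathcal M=\{12,13,23\}$.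

There are $7\cdot3=21$ flags of rank $2$: seven choices of $V$, each in three planes $V'$. Each flag has $|Y|=|W|=2$. By linear symmetry the $42$ incidences between flags and members of $Y$ are shared equally by the seven nonempty sets, six each, and the same holds for $W$. A set $x$ can lie in $\mathcal M$ only if $x\in Y$ or $\bar x\in W$, so it lies in at most $12$ of the $21$ antichains, and Lemma~\ref{lem:average} gives $f(3)\ge21/12$. This is poor for $n=3$, but in general the ratio is $(2^n-1)/(|Y|+|W|)$, and $|Y|\,|W|=2^{n-1}$ allows both terms of the denominator to be of order $2^{n/2}$.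
\end{example}

That $(\mathcal U,\mathcal D)$ is always a cut is the alternative of linear algebra: the system $y\subseteq x$, $y\in V^\perp$, $\langle a,y\rangle=1$ either has a solution, or there is a certificate that it has none, and the certificate is a member of $W$ disjoint from $x$.

\begin{lemma}\label{lem:alternative}
For every flag $V\subset V'$, the pair $(\mathcal U,\mathcal D)$ is a cut.
\end{lemma}

\begin{proof}
If $x\in\mathcal U\cap\mathcal D$, then $y\subseteq x$ and $x\cap w=\emptyset$ for some $y\in Y$, $w\in W$. Then $y\cap w=\emptyset$, contrary to \eqref{eq:odd}.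

Suppose $x\notin\mathcal U$. Then no $y\in L_x\cap V^\perp$ has $\langle a,y\rangle=1$, so by \eqref{eq:linalg}
\[
a\in(L_x\cap V^\perp)^\perp=L_{\bar x}+V .
\]
Write $a=w+u$ with $w\subseteq\bar x$ and $u\in V$. Then $w=a+u\in W$ and $w\cap x=\emptyset$, so $x\in\mathcal D$.
\end{proof}

The condition $\dim V'=\dim V+1$ is what makes \eqref{eq:odd} true. Without it disjointness fails: for $V=0$, $V'=\mathbb F_2^n$ and $n\ge2$, both $Y$ and $W$ consist of all nonempty sets, and $\{1\}\in\mathcal U\cap\mathcal D$.

Let $\mathcal M(V,V')$ be the maximal antichain that Lemma~\ref{lem:cut} assigns to this cut. Since $\mathcal U$ is the family of supersets of members of $Y$, we have $\operatorname{Min}\mathcal U=\operatorname{Min}Y$. Since $x\in\mathcal D$ if and only if $\bar x$ contains a member of $W$, the sets in $\operatorname{Max}\mathcal D$ are the complements of the sets in $\operatorname{Min}W$. Therefore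
\begin{equation}\label{eq:contain}
x\in\mathcal M(V,V')\quad\Longrightarrow\quad x\in\operatorname{Min}Y\ \text{ or }\ \bar x\in\operatorname{Min}W .
\end{equation}
Both $Y$ and $W$ have the form $E\setminus E'$, so one lemma describes the minimal members of both.

\begin{lemma}\label{lem:minimal}
Let $E'\subset E$ be a flag of rank $e$ and let $x\in E\setminus E'$. Then $x\in\operatorname{Min}(E\setminus E')$ if and only if $E\cap L_x=\{0,x\}$. In that case $1\le|x|\le n-e+1$.
\end{lemma}

\begin{proof}
If $E\cap L_x=\{0,x\}$, the only proper subset of $x$ in $E$ is $0\in E'$, so $x$ is minimal. Conversely, let $v\in E$ with $0\ne v\subsetneq x$. Then $v$ and $x+v=x\setminus v$ are proper subsets of $x$ in $E$, and they are not both in $E'$ because their sum $x$ is not. So $x$ is not minimal. Finally $x\neq0$, and $1=\dim(E\cap L_x)\ge e+|x|-n$.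
\end{proof}

Take $e=n-d$ for $Y$ and $e=d+1$ for $W$:
\begin{equation}\label{eq:sizes}
x\in\operatorname{Min}Y\ \Longrightarrow\ 1\le|x|\le d+1,\qquad \bar x\in\operatorname{Min}W\ \Longrightarrow\ d\le|x|\le n-1 .
\end{equation}

\begin{example}
Let $n\ge2$, $d=0$, $V=0$ and $V'=\{0,a\}$ with $a\ne\emptyset,[n]$. Then $\mathcal U$ is the family of sets meeting $a$, and $\mathcal M(V,V')$ consists of $\bar a$ and the singletons $\{i\}$, $i\in a$. If a fiber contains only one singleton $\{i\}$, it contains $\bar a$ for every nonempty $a$ avoiding $i$, hence all $2^{n-1}$ sets containing $i$. This is the trade-off of Theorem~\ref{thm:tradeoff} in its most extreme form.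
\end{example}

\section{Random flags: the order of growth}\label{sec:random}

The group $GL_n(\mathbb F_2)$ permutes the flags of each rank and is transitive on nonzero vectors, since any nonzero vector extends to a basis. This supplies the spreading that permutations of $[n]$ could not.

\begin{lemma}\label{lem:uniform}
Let $E'\subset E$ be a uniformly random flag of rank $e$. Then $\Pr(x\in E\setminus E')=2^{e-1}/(2^n-1)$ for every $x\ne0$.
\end{lemma}

\begin{proof}
For $g\in GL_n(\mathbb F_2)$ the flag $gE'\subset gE$ is again uniform, so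
\[
\Pr(x\in E\setminus E')=\Pr(gx\in gE\setminus gE')=\Pr(gx\in E\setminus E').
\]
Hence the probability is the same for all $2^n-1$ nonzero vectors, and these probabilities add up to $|E\setminus E'|=2^{e-1}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:fractional}(a),(b)]
Let $V\subset V'$ be a uniform flag of rank $d+1$ and $\mathcal M=\mathcal M(V,V')$. By \eqref{eq:linalg}, taking orthogonal complements is a bijection from flags of rank $d+1$ to flags of rank $n-d$, so $V'^\perp\subset V^\perp$ is uniform too. By \eqref{eq:contain}, \eqref{eq:sizes} and Lemma~\ref{lem:uniform}, every $x$ satisfies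
\begin{equation}\label{eq:crude}
(2^n-1)\Pr(x\in\mathcal M)\le 2^{n-d-1}\,\mathbf 1[\,|x|\le d+1\,]+2^d\,\mathbf 1[\,|x|\ge d\,],
\end{equation}
where $\mathbf 1[\cdot]$ is $1$ if the condition holds and $0$ otherwise. (Lemma~\ref{lem:uniform} does not cover $x=\emptyset$ for $Y$ or $\bar x=\emptyset$ for $W$, but these events have probability $0$.) Multiply by $\mu(x)$, sum over $x$ and apply Lemma~\ref{lem:average}; this gives (a). Bounding both weights in (a) by $\mu(B_n)$ gives the first bound in (b).

For the second, take $d=m=\lfloor n/2\rfloor$. If $n=2m$ with $m\ge1$, then $2^{-m}\le\frac14 2^m$ and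
\[
\mu(B_n)\ge\frac{2^{2m}-1}{2^m+2^{m-1}}=\tfrac23\,(2^m-2^{-m})\ge\tfrac12\,2^m .
\]
If $n=2m+1$ with $m\ge1$, then $2^{-m-1}\le\frac18 2^m$ and
\[
\mu(B_n)\ge\frac{2^{2m+1}-1}{2^{m+1}}=2^m-2^{-m-1}\ge\tfrac78\,2^m\ge\tfrac{\sqrt2}{2}\,2^m=\tfrac12\,2^{n/2}.
\]
If $n=1$, the maximal antichains $\{\emptyset\}$ and $\{[1]\}$ give $\mu(B_1)\ge2$.
\end{proof}

\section{Minimal vectors: the constant $\frac23$}\label{sec:minimal}

The passage from (a) to (b) charges every set both terms of \eqref{eq:crude}, although both are present only for $|x|\in\{d,d+1\}$. These sizes are at the edge of the ranges in \eqref{eq:sizes}, where a member of $Y$ or $W$ has a constant chance of not being minimal. We compute this chance and show that it makes up for the double charge. For $e,j\ge1$ put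
\[
\rho_e(j)=\frac{1-2^{-j}}{1-2^{1-e-j}} .
\]
Then $0<\rho_e(j)\le1$, and $\rho_e(j)$ decreases as $e$ grows. With $n$ fixed, for $1\le e,k\le n$ define
\[
\pi(e,k)=\prod_{j=n-e-k+2}^{n-e}\rho_e(j)\quad\text{if }k\le n-e+1,\qquad \pi(e,k)=0\quad\text{if }k\ge n-e+2 ,
\]
the empty product ($k=1$) being $1$. A product $\pi(e,k)$ is at most the product of any subset of its factors; in particular $\pi(e,k)\le1$.

\begin{lemma}\label{lem:pi}
Let $E'\subset E$ be a uniformly random flag of rank $e$, and let $|x|=k\ge1$. Then
\[
\Pr\bigl(x\in\operatorname{Min}(E\setminus E')\bigr)=\frac{2^{e-1}}{2^n-1}\,\pi(e,k).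
\]
\end{lemma}

\begin{proof}
For $k\ge n-e+2$ both sides vanish by Lemma~\ref{lem:minimal}. Let $k\le n-e+1$. By Lemmas~\ref{lem:minimal} and~\ref{lem:uniform} we must show that $E\cap L_x=\{0,x\}$ has probability $\pi(e,k)$ given $x\in E\setminus E'$.

An $e$-dimensional space $E\ni x$ has exactly $2^{e-1}$ hyperplanes avoiding $x$, one for each linear functional on $E$ with value $1$ at $x$. This number does not depend on $E$, so given $x\in E\setminus E'$, the space $E$ is uniform among the $e$-dimensional spaces containing $x$. Pass to $Q=\mathbb F_2^n/\{0,x\}$, of dimension $n-1$. The image $R$ of $E$ is a uniform $(e-1)$-dimensional subspace of $Q$, the image $K$ of $L_x$ is a fixed $(k-1)$-dimensional subspace, and $E\cap L_x=\{0,x\}$ means $R\cap K=0$, because $E\cap L_x$ is the preimage of $R\cap K$.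

It is easier to fix $R$ and let $K$ be random. Since $GL(Q)$ is transitive on the subspaces of each dimension, the fraction of $R$ with $R\cap K=0$ is the same for all $K$, and the fraction of $K$ with $R\cap K=0$ is the same for all $R$; both equal the fraction of pairs $(R,K)$ with $R\cap K=0$. A uniform $K$ is the span of a uniform linearly independent tuple $(v_0,\dots,v_{k-2})$, as all $K$ have equally many ordered bases. There are $\prod_{i=0}^{k-2}(2^{n-1}-2^i)$ such tuples. The span meets $R$ trivially exactly when each $v_i$ avoids the span of $R,v_0,\dots,v_{i-1}$, which then has dimension $e-1+i$; there are $\prod_{i=0}^{k-2}(2^{n-1}-2^{e-1+i})$ such tuples. The probability is therefore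
\[
\prod_{i=0}^{k-2}\frac{2^{n-1}-2^{e-1+i}}{2^{n-1}-2^i}=\prod_{i=0}^{k-2}\frac{1-2^{e-n+i}}{1-2^{i-n+1}},
\]
and the substitution $j=n-e-i$ turns this into $\pi(e,k)$.
\end{proof}

For a uniform flag $V\subset V'$ of rank $d+1$, \eqref{eq:contain} and Lemma~\ref{lem:pi} sharpen \eqref{eq:crude}: for $1\le k=|x|\le n-1$,
\begin{equation}\label{eq:fine}
(2^n-1)\Pr(x\in\mathcal M)\le 2^{n-d-1}\pi(n-d,k)+2^d\,\pi(d+1,n-k).
\end{equation}
The sets $\emptyset$ and $[n]$ can be counted separately. By \eqref{eq:contain} and \eqref{eq:sizes}, $\emptyset\in\mathcal M$ forces $d=0$, and $[n]\in\mathcal M$ forces $d=n-1$. On the other hand $\mu(\emptyset)\ge1$ and $\mu([n])\ge1$, as $\{\emptyset\}$ and $\{[n]\}$ are maximal antichains. Suppose then that $\mathcal M=\mathcal M(V,V')$ is random with $1\le d\le n-2$ always, and that $\Pr(x\in\mathcal M)\le\varepsilon$ for all $x\ne\emptyset,[n]$. Lemma~\ref{lem:average} gives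
\begin{equation}\label{eq:plus2}
\mu(B_n)\ge 2+1/\varepsilon .
\end{equation}
We shall need the values
\[
\rho_4(1)=\tfrac8{15},\quad\rho_4(2)=\tfrac{24}{31},\quad\rho_4(3)=\tfrac89;\qquad
\rho_5(1)=\tfrac{16}{31},\quad\rho_5(2)=\tfrac{16}{21},\quad\rho_5(3)=\tfrac{112}{127},\quad\rho_5(4)=\tfrac{16}{17};
\]
for instance $\rho_5(2)=\frac34\cdot\frac{64}{63}$. They bound $\rho_e(j)$ from above for $e\ge4$ and $e\ge5$, respectively.

\begin{proof}[Proof of Theorem~\ref{thm:fractional}(c), odd case]
Let $n=2d+1$ with $d\ge4$, and take a uniform flag of rank $e=d+1$. Here $n-d=d+1$, so with $\pi_k=\pi(d+1,k)$ the right side of \eqref{eq:fine} is $2^d(\pi_k+\pi_{n-k})$. We claim that $\pi_k+\pi_{n-k}\le1$. Since $\pi_j\le1$, and $\pi_j=0$ for $j\ge d+2$, this holds unless $k$ and $n-k$ are both at most $d+1$, that is, unless $\{k,n-k\}=\{d,d+1\}$. The product $\pi_d$ runs over $j=2,\dots,d$, and $\pi_{d+1}=\rho_e(1)\pi_d$. As $d\ge4$ we may keep the factors $j=2,3,4$, and as $e\ge5$,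
\[
\pi_d+\pi_{d+1}\le\Bigl(1+\frac{16}{31}\Bigr)\cdot\frac{16}{21}\cdot\frac{112}{127}\cdot\frac{16}{17}=\frac{47}{31}\cdot\frac{4096}{6477}=\frac{192512}{200787}<1 .
\]
So \eqref{eq:plus2} applies with $1/\varepsilon=(2^n-1)/2^d=2^{d+1}-2^{-d}$.
\end{proof}

For even $n=2m$ no single $d$ balances the two terms of \eqref{eq:fine}. With $d=m$ a singleton is charged $2^{m-1}$ and its complement $2^m$; with $d=m-1$ the charges are exchanged. A fair coin flip between the two ranks charges both $3\cdot2^{m-2}$, which is less than the maximum $2^m$.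

\begin{proof}[Proof of Theorem~\ref{thm:fractional}(c), even case]
Let $n=2m$ with $m\ge4$. Choose $d\in\{m-1,m\}$ with probability $\frac12$ each, then a uniform flag of rank $d+1$. The right side of \eqref{eq:fine} is $2^{m-1}\pi(m,k)+2^m\pi(m+1,n-k)$ for $d=m$ and $2^m\pi(m+1,k)+2^{m-1}\pi(m,n-k)$ for $d=m-1$. Averaging,
\[
(2^n-1)\Pr(x\in\mathcal M)\le2^{m-2}(h_k+h_{n-k}),\qquad h_k=\pi(m,k)+2\pi(m+1,k).
\]
We claim that $h_k+h_{n-k}\le3$ for $1\le k\le n-1$. Always $h_j\le3$, and $h_j=0$ for $j\ge m+2$, so only $\{k,n-k\}=\{m\}$ and $\{m-1,m+1\}$ remain. The product $\pi(m,k)$ has factors $\rho_m(j)\le\rho_4(j)$ for $j=m-k+2,\dots,m$, and $\pi(m+1,k)$ has factors $\rho_{m+1}(j)\le\rho_5(j)$ for $j=m-k+1,\dots,m-1$.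

\emph{Case $k=m$.} Keep $j=2,3$ in $\pi(m,m)$ and $j=1,2$ in $\pi(m+1,m)$:
\[
h_m\le\frac{24}{31}\cdot\frac89+2\cdot\frac{16}{31}\cdot\frac{16}{21}=\frac{448+512}{651}=\frac{960}{651}<\frac32 .
\]

\emph{Case $k=m\pm1$.} Keep $j=3$ in $\pi(m,m-1)$, $j=2$ in $\pi(m+1,m-1)$ and $j=1,2$ in $\pi(m,m+1)$, and note that $\pi(m+1,m+1)=0$:
\[
h_{m-1}+h_{m+1}\le\frac89+2\cdot\frac{16}{21}+\frac8{15}\cdot\frac{24}{31}<0.89+1.53+0.42<3 .
\]
So \eqref{eq:plus2} applies with $1/\varepsilon=(2^{2m}-1)/(3\cdot2^{m-2})=\frac13 2^{m+2}-\frac43 2^{-m}$.
\end{proof}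

\begin{proof}[Proof of Theorem~\ref{thm:constant}]
Let $\mathcal F$ be a fiber and apply Theorem~\ref{thm:fractional}(c) to its indicator function. For $n=2d+1\ge9$, the integer $|\mathcal F|-2$ is at least $2^{d+1}-2^{-d}>2^{d+1}-1$, hence at least $2^{d+1}$. For $n=2m\ge8$, the fractional part of $2^{m+2}/3$ is $\frac13$ or $\frac23$, and $\frac43 2^{-m}<\frac13$; so $|\mathcal F|-2>\lfloor2^{m+2}/3\rfloor$, which means $|\mathcal F|-2\ge\lceil2^{m+2}/3\rceil$. The Lonc--Rival value is $3\cdot2^d-1$ and $2\cdot2^m-1$ in the two cases, and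
\[
2^{d+1}+2\ge\tfrac23\,(3\cdot2^d-1),\qquad \tfrac43\,2^m+2\ge\tfrac23\,(2\cdot2^m-1).\qedhere
\]
\end{proof}

\begin{remark}
The hypotheses $n\ge9$ and $n\ge8$ are needed for the two numerical claims. For $n=7$,
\[
\pi_3+\pi_4=\bigl(1+\tfrac8{15}\bigr)\cdot\tfrac{24}{31}\cdot\tfrac89=\tfrac{1472}{1395}>1 ,
\]
and for $n=6$, where $\rho_3(2)=\frac45$ and $\rho_3(3)=\frac{28}{31}$,
\[
h_3=\tfrac45\cdot\tfrac{28}{31}+2\cdot\tfrac8{15}\cdot\tfrac{24}{31}=\tfrac{48}{31}>\tfrac32 .
\]
\end{remark}

\begin{thebibliography}{1}

\bibitem{MFO}
\emph{Mathematisches Forschungsinstitut Oberwolfach},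
\texttt{https://oda.mfo.de/\allowbreak bitstream/\allowbreak handle/\allowbreak mfo/\allowbreak 579/\allowbreak full-text.pdf?\allowbreak sequence=1\&\allowbreak isAllowed=y}

\end{thebibliography}
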